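# Functionally balanced topological groups are SIN

## One inclusion between $U_L(G)$ and $U_R(G)$ forces equality of the uniformities

**Theorem 1.** Let $G$ be a Hausdorff topological group with identity $e$, and let $\mathcal V$ be the set of neighborhoods of $e$. The following are equivalent.

- (i) $G$ is SIN.
- (ii) $U_L(G)=U_R(G)$, that is, $G$ is FSIN.
- (iii) $U_L(G)\subset U_R(G)$.
- (iv) $U_R(G)\subset U_L(G)$.
- (v) For every left uniformly discrete set $A\subset G$ and every $V\in\mathcal V$ there is $U\in\mathcal V$ with $UA\subset AV$.

In particular, every FSIN-group is a SIN-group, and if $G$ is not SIN, then neither of $U_L(G)$, $U_R(G)$ contains the other.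

The proof is in ZFC, with the axiom of choice and cardinal arithmetic used freely. The Hausdorff property is part of the standing convention but is never used.

The implication (ii)$\Rightarrow$(i) answers a question whose source is the paper "Nonseparability and Uniformities in Topological Groups": is every FSIN-group SIN? As background, the question comes with a list of classes for which the answer is known to be yes: locally compact groups; more generally, almost metrizable groups; groups whose underlying space is a quasi-$k$-space; locally connected groups. Theorem 1 needs no assumption of this kind. Apart from the locally compact case, which we shall do by hand, none of these classes appears below.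

## Two uniformities, and a change of quantifiers

We unpack the words in Theorem 1. For $V\in\mathcal V$ put
$$V_L=\{(x,y): x^{-1}y\in V\},\qquad V_R=\{(x,y): xy^{-1}\in V\}.$$
The sets $V_L$ form a fundamental system of entourages of the **left uniform structure** $L_G$, and the sets $V_R$ one of the **right uniform structure** $R_G$. Two points are left-close if $y\in xV$, and right-close if $x\in Vy$.

**Definition (SIN).** $G$ is a *SIN-group* if $L_G=R_G$.

In terms of conjugation, the inclusion $U_R\subset V_L$ says the following. If $xy^{-1}=u\in U$, then $y=u^{-1}x$ and $x^{-1}y=x^{-1}u^{-1}x$. So $U_R\subset V_L$ means $x^{-1}U^{-1}x\subset V$ for all $x\in G$. In the same way, $U_L\subset V_R$ means $xU^{-1}x^{-1}\subset V$ for all $x$, which is the same condition because $x$ runs over the whole group. Hence $G$ is SIN if and only if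
$$\text{for every } W\in\mathcal V \text{ there is } U\in\mathcal V \text{ with } x^{-1}Ux\subset W \text{ for all } x\in G. \tag{1}$$
Abelian groups are SIN (take $U=W$), and so are discrete groups (take $U=\{e\}$).

**Definition (FSIN).** $U_L(G)$ and $U_R(G)$ are the real Banach spaces of bounded real-valued functions on $G$ that are uniformly continuous for $L_G$, respectively $R_G$. $G$ is an *FSIN-group*, or *functionally balanced*, if $U_L(G)=U_R(G)$.

**Definition (left uniformly discrete).** A set $V$ is *symmetric* if $V=V^{-1}$. For a symmetric $V\in\mathcal V$, a set $A\subset G$ is *$V$-discrete* if $a^{-1}a'\notin V$ for distinct $a,a'\in A$. It is *left uniformly discrete*, for short l.u.d., if it is $V$-discrete for some symmetric $V\in\mathcal V$.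

In $\mathbb R$, the set $\mathbb Z$ is l.u.d. The set $\{\sqrt n:n\ge 1\}$ is discrete but not l.u.d., because the gaps tend to $0$. Subsets of l.u.d. sets are l.u.d.

**What (v) says.** For a single point $A=\{x\}$, the inclusion $UA\subset AV$ reads $Ux\subset xV$, that is, $x^{-1}Ux\subset V$. So SIN asks for one $U$ that works for all points $x$ simultaneously. In (v) the neighborhood $U$ may depend on $A$, and the conclusion is weaker than a statement about points: for $u\in U$ and $a\in A$ we learn that $ua=a'v$ with $v\in V$, but $a'\in A$ need not be $a$. The proof consists in arranging that $a'=a$.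

**Textbook facts that we use.**

- For $V\in\mathcal V$ and $n\ge1$ there is a symmetric $W\in\mathcal V$ with $W^n\subset V$. Since $e\in W$, this gives $W^k\subset V$ for $1\le k\le n$. If $V\in\mathcal V$ and $x\in G$, then $xVx^{-1}\in\mathcal V$.
- For every entourage of a uniform structure there is a uniformly continuous pseudometric $d$ such that $d(x,y)<1$ implies that $(x,y)$ is in the entourage. Replacing $d$ by $\min(d,1)$, we may take $d\le1$.
- For an infinite cardinal $\kappa$: $\kappa^\kappa=2^\kappa$, and $\operatorname{cf}(2^\kappa)>\kappa$ (König).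

In (v), if $U$ works, then so does every smaller neighborhood. So we may always take $U$ symmetric and inside any given neighborhood, and one $U$ can serve finitely many sets $A$ at once.

## The implications that need no discreteness

**Step 1. (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Leftrightarrow$(iv).** This step disposes of the formal part. If $L_G=R_G$, the two function spaces agree, and (ii) trivially gives (iii). For the equivalence, write $\check f(x)=f(x^{-1})$. The pair $(x^{-1},y^{-1})$ is in $V_R$ exactly when $x^{-1}y\in V$, that is, when $(x,y)\in V_L$. Hence $f\mapsto\check f$ interchanges $U_L(G)$ and $U_R(G)$. If (iii) holds and $f\in U_R(G)$, then $\check f\in U_L(G)\subset U_R(G)$, so $f\in U_L(G)$; this is (iv). The converse is the same.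

**Step 2. (iii)$\Rightarrow$(v).** This step turns information about functions into information about sets, by using the distance to a set. We prove the inclusion in (v) for arbitrary $A$. If $A=\emptyset$, there is nothing to prove. Let $A\neq\emptyset$ and $V\in\mathcal V$. Choose an $L_G$-uniformly continuous pseudometric $d\le1$ such that $d(x,y)<1$ implies $x^{-1}y\in V$, and put
$$\varphi(x)=\inf_{a\in A}d(a,x).$$
Then $|\varphi(x)-\varphi(y)|\le d(x,y)$, so $\varphi\in U_L(G)\subset U_R(G)$. Hence there is $U\in\mathcal V$ with $|\varphi(x)-\varphi(y)|<1$ whenever $xy^{-1}\in U$. Let $u\in U$ and $a\in A$. Since $(ua)a^{-1}=u\in U$ and $\varphi(a)=0$, we get $\varphi(ua)<1$. So $d(a',ua)<1$ for some $a'\in A$, which gives $a'^{-1}ua\in V$. Thus $UA\subset AV$.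

**The affine group, by hand.** Let $G$ be the group of maps $t\mapsto at+b$ with $a>0$, written as pairs, with $(a,b)(a',b')=(aa',ab'+b)$. We refute (v) directly. Take $V=\{(a,c):\tfrac12<a<2,\ |c|<1\}$ and $A=\{(4^{-n},0):n\ge0\}$. For $n\ne m$,
$$(4^{-n},0)^{-1}(4^{-m},0)=(4^{n-m},0)\notin V ,$$
so $A$ is $(V\cap V^{-1})$-discrete. Every $U\in\mathcal V$ contains some $(1,b)$ with $b>0$, and $(1,b)(4^{-n},0)=(4^{-n},b)$. If this equals $(4^{-m},0)(a,c)=(4^{-m}a,4^{-m}c)$ with $(a,c)\in V$, then $a=4^{m-n}\in(\tfrac12,2)$ forces $m=n$, and then $c=4^nb$. For large $n$ this is at least $1$. So $UA\not\subset AV$ for every $U$. By Steps 1 and 2, neither of $U_L(G)$, $U_R(G)$ contains the other.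

All that remains is **(v)$\Rightarrow$(i)**. *From now on, whenever we say "by (v)", we work in a group that satisfies (v).*

## A tame neighborhood of $e$ is enough

**Definition (tame).** A set $A\subset G$ is *tame* if for every $W\in\mathcal V$ there is $U\in\mathcal V$ with $a^{-1}Ua\subset W$ for all $a\in A$.

By (1), $G$ is SIN if and only if $G$ is a tame subset of itself. In the affine group, $(t,0)^{-1}(a,b)(t,0)=(a,b/t)$. So $\{(t,0):t\ge1\}$ is tame, since conjugation by these elements maps $\{|a-1|<\varepsilon,\ |b|<\varepsilon\}$ into itself. The set $\{(4^{-n},0):n\ge 0\}$ is not tame.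

**Lemma 2.** Finite sets are tame. If $A$ and $B$ are tame, so is $AB$.

*Proof.* For finite $A$ take $U=\bigcap_{a\in A}aWa^{-1}$. For the product, given $W$, choose $U'\in\mathcal V$ with $b^{-1}U'b\subset W$ for all $b\in B$, then $U\in\mathcal V$ with $a^{-1}Ua\subset U'$ for all $a\in A$. Then $(ab)^{-1}U(ab)=b^{-1}(a^{-1}Ua)b\subset W$. $\square$

**Lemma 3.** Assume (v). If some symmetric $B\in\mathcal V$ is tame, then $G$ is SIN.

*Proof.* The purpose of this lemma is to reduce a global question to a local one. The idea is to choose points so far apart that $a'\ne a$ cannot happen. The relation $g'\in BgB$ is reflexive, and it is symmetric because $B=B^{-1}$. By Zorn's lemma there is a maximal set $E\subset G$ such that $x'\notin BxB$ for distinct $x,x'\in E$. By maximality, every $g\in G$ lies in $BxB$ for some $x\in E$, so $G=BEB$. If $x^{-1}x'\in B$, then $x'\in xB\subset BxB$; hence $E$ is $B$-discrete, and so l.u.d.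

We show that $E$ is tame. Let $V\in\mathcal V$; shrinking it, we may assume $V\subset B$. By (v) there is $U\in\mathcal V$ with $U\subset B$ and $UE\subset EV$. Let $u\in U$ and $x\in E$, and write $ux=x'v$ with $x'\in E$, $v\in V$. Then $x'=uxv^{-1}\in BxB$, so $x'=x$, and $x^{-1}ux=v\in V$. Thus $x^{-1}Ux\subset V$ for all $x\in E$.

So $G=BEB$ is a product of three tame sets, and Lemma 2 applies. $\square$

## Locally compact groups: finite nets

With Lemma 3, the locally compact case takes a few lines. Let $B\in\mathcal V$ be symmetric and such that for every $Q\in\mathcal V$ there is a finite $F\subset G$ with $B\subset FQ$; a compact symmetric neighborhood $K\cup K^{-1}$ has this property. We claim that $B$ is tame. Given $W\in\mathcal V$, choose a symmetric $Q\in\mathcal V$ with $Q^3\subset W$, a finite $F$ with $B\subset FQ$, and $U=\bigcap_{x\in F}xQx^{-1}$. If $b=xq$ with $x\in F$, $q\in Q$, then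
$$b^{-1}Ub=q^{-1}(x^{-1}Ux)q\subset q^{-1}Qq\subset Q^3\subset W. \tag{2}$$
So a locally compact group with (v) is SIN.

In general the net $F$ is infinite. Formula (2) still says what has to be done: *choose a suitable net $D$ for $B$ and find one $U$ with $x^{-1}Ux\subset Q$ for all $x\in D$.* There is always a net that is discrete.

**Lemma 4.** Let $V\in\mathcal V$ be symmetric and $A\subset G$. There is a maximal $V$-discrete subset $D$ of $A$, and every such $D$ satisfies $A\subset DV$. If $V_0\in\mathcal V$ is symmetric with $V_0^2\subset V$ and $A\subset FV_0$, then every $V$-discrete $D\subset A$ has $|D|\le|F|$.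

*Proof.* Existence is Zorn's lemma. Let $a\in A$. If $a\in D$, then $a\in aV\subset DV$. If $a\notin D$, then by maximality $x^{-1}a\in V$ for some $x\in D$ (by symmetry of $V$ the order of the two points is irrelevant), so $a\in xV$. For the last statement, if $gq$ and $gq'$ are in $D\cap gV_0$, then $(gq)^{-1}gq'=q^{-1}q'\in V_0^2\subset V$, so the two points coincide. Hence each of the $|F|$ translates contains at most one point of $D$. $\square$

## A permutation in the way: the group $\mathrm{Sym}(\mathbb N)$

So let $D$ be a maximal $Q$-discrete subset of $B$. It is l.u.d., so the natural first attempt is to apply (v) to $D$, as in Lemma 3: for small $u$ and $y\in D$ we get $uy=y'w$ with $y'\in D$ and $w$ small. In Lemma 3 the points were far apart in the two-sided sense, so $y'=y$. Here nothing of the kind is available, and multiplication by $u$ may permute $D$. The following example shows that *no* use of (v) for the set $D$ alone can exclude this.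

Let $\mathbb N=\{0,1,2,\dots\}$ and $G=\mathrm{Sym}(\mathbb N)$, with $(gh)(k)=g(h(k))$. A fundamental system of neighborhoods of the identity consists of the pointwise stabilizers $G_F$ of finite sets $F\subset\mathbb N$. Let $Q=G_{\{0\}}$ and $D=\{y_n:n\in\mathbb N\}$, where
$$y_n(0)=n,\qquad y_n(k)=k-1\ (1\le k\le n),\qquad y_n(k)=k\ (k>n).$$
Each $y_n$ is a cycle (and $y_0$ is the identity). Two permutations are in the same left coset of $Q$ if and only if they agree at $0$. So $D$ is $Q$-discrete, $DQ=G$, and $D$ is a maximal $Q$-discrete subset of the neighborhood $B=G$.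

- *$D$ passes every test in (v).* Let $V=G_{\{0,\dots,j\}}$ and $u\in V$. If $n\le j$, then $y_n$ maps $\{0,\dots,j\}$ to itself, so $uy_n$ and $y_n$ agree on this set, and $uy_n\in y_nV$. If $n>j$, then also $u(n)>j$. We have $uy_n(0)=u(n)=y_{u(n)}(0)$, and for $1\le k\le j$, $uy_n(k)=u(k-1)=k-1=y_{u(n)}(k)$. So $uy_n\in y_{u(n)}V$. Hence $VD\subset DV$ for all these $V$, and they form a fundamental system.
- *$D$ is not tame.* $y_n^{-1}uy_n\in Q$ means $u(n)=n$. No $G_F$ fixes every $n$.

So (v) has to be applied to other sets. What should such a set do? It should prevent $u$ from carrying $y_n$ to $y_{u(n)}$. In this example we can do so by attaching to each $y_n$ a small *label*: a set $M_n\subset Q$ with exactly $n$ elements. For $i\ge1$ let $p_i\in Q$ be the transposition of $1$ and $i$ (the identity if $i=1$), let $M_n=\{p_1,\dots,p_n\}$, and let $R=\bigcup_n y_nM_n$. For $1\le i\le n$,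
$$y_np_i(0)=n,\qquad y_np_i(1)=y_n(i)=i-1 .$$
Put $V=G_{\{0,1\}}$. Left cosets of $V$ are described by the pair of values at $0$ and $1$, so $R$ is $V$-discrete, and $RV=\{g: g(1)<g(0)\}$. For each pair $j<n$ there is $g\in R$ with $g(0)=n$, $g(1)=j$. Thus $UR\subset RV$ says that every $u\in U$ preserves the order of $\mathbb N$. But each $G_F$ contains the transposition of two points outside $F$. So $UR\not\subset RV$ for every $U$, and (v) fails for the set $R$.

Here is the plan for the general case. Attach to each $y\in D$ a label $M_y$ in a small neighborhood, so that $\bigcup_y yM_y$ is l.u.d. and so that *no small $w$ carries the label of $y$ to the label of a different $y'$*. Two things are needed: enough room for the labels, and a supply of $|D|$ labels that cannot be carried to one another.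

## Neighborhoods that do not get narrower

**Step 3. The choice of $B$.** This step provides the room. The labels have to live in a neighborhood $P$ much smaller than $Q$, while $|D|$ measures the width of $B$. We choose $B$ so that all smaller neighborhoods are, in the sense needed, as wide as $B$.

For $A\subset G$ and $V\in\mathcal V$ let
$$c(A,V)=\min\{|F|:F\subset G,\ A\subset FV\}.$$
This is monotone in $A$, and it does not decrease when $V$ shrinks. For $O\in\mathcal V$ let $\theta(O)$ be the least *infinite* cardinal $\theta$ such that $c(O,V)<\theta$ for all $V\in\mathcal V$. It exists, because $c(O,V)\le|O|$.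

*Examples.* If $O$ is compact, all $c(O,V)$ are finite and $\theta(O)=\aleph_0$. If $G$ is infinite and discrete, then $c(G,\{e\})=|G|$, so $\theta(G)=|G|^+$, but $\theta(\{e\})=\aleph_0$: a smaller neighborhood can be narrower. In the additive group $\ell^2$, let $O$ be the open ball of radius $r$ about $0$. By separability, $c(O,V)\le\aleph_0$ for all $V$. If $V$ is the ball of radius $s<r/\sqrt2$, choose $r'<r$ with $2s<r'\sqrt2$. The vectors $r'e_i$, where the $e_i$ are the standard unit vectors, have mutual distances $r'\sqrt2$, and a translate of $V$ contains at most one of them. So $c(O,V)=\aleph_0$, and $\theta(O)=\aleph_1$ for every $r$.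

**Lemma 5.** There are a symmetric $B\in\mathcal V$ and an infinite cardinal $\theta$ such that $\theta(P)=\theta$ for every $P\in\mathcal V$ with $P\subset B$. For every such $P$ and every infinite cardinal $\kappa<\theta$ there is $V_1\in\mathcal V$ with $c(P,V_1)\ge\kappa$, and every smaller neighborhood then has the same property.

*Proof.* If $O'\subset O$, then $\theta(O')\le\theta(O)$. Choose $O_0\in\mathcal V$ for which $\theta:=\theta(O_0)$ is minimal, and put $B=O_0\cap O_0^{-1}$. If $P\subset B$, then $\theta(P)\le\theta$ by monotonicity and $\theta(P)\ge\theta$ by minimality. If $\kappa$ is infinite and $\kappa<\theta=\theta(P)$, then $\kappa$ does not satisfy the condition that defines $\theta(P)$, so $c(P,V_1)\ge\kappa$ for some $V_1$. $\square$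

We fix this $B$. By Lemma 3, the implication (v)$\Rightarrow$(i) follows from the

**Claim.** Under (v), $B$ is tame.

**Step 4. Reduction to a discrete net, and the choices.** This step fixes all the neighborhoods of the proof. Let $W\in\mathcal V$. Choose a symmetric $Q\in\mathcal V$ with $Q^3\subset W$, and a maximal $Q$-discrete subset $D$ of $B$. By Lemma 4, $B\subset DQ$. By the computation (2), it suffices to find $U\in\mathcal V$ with
$$y^{-1}Uy\subset Q\qquad\text{for all } y\in D. \tag{3}$$
If $D$ is finite, take $U=\bigcap_{y\in D}yQy^{-1}$. So assume that $D$ is infinite, and put $\kappa=|D|$. With a symmetric $Q_1\in\mathcal V$ such that $Q_1^2\subset Q$, Lemma 4 gives $\kappa\le c(B,Q_1)<\theta(B)=\theta$. Now choose, in this order: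

- a symmetric $P\in\mathcal V$ with $P\subset B$ and $P^4\subset Q$;
- by Lemma 5, a symmetric $V_1\in\mathcal V$ with $V_1\subset P$ and $c(P,V_1)\ge\kappa$;
- a maximal $V_1$-discrete subset $N_0$ of $P$. Since $P\subset N_0V_1$ by Lemma 4, $|N_0|\ge\kappa$. Fix $N\subset N_0$ with $|N|=\kappa$. So $N\subset P$ is $V_1$-discrete and has exactly as many points as $D$;
- a symmetric $V_2\in\mathcal V$ with $V_2^4\subset V_1$;
- by (v) for the set $N$, a symmetric $V'\in\mathcal V$ with $V'\subset V_2$ and $V'N\subset NV_2$.

Thus $V'\subset V_2\subset V_1\subset P\subset Q$.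

## How small elements permute $N$

**Step 5. The permutations $f_w$.** The purpose of this step is to replace "a small $w$ carries one label to another" by a statement about permutations of the set $N$, which can be counted.

**Lemma 6.** For $w\in V'$ and $n\in N$ there is exactly one $f_w(n)\in N$ with $wn\in f_w(n)V_2$. Each $f_w$ is a permutation of $N$, with $f_{w^{-1}}=f_w^{-1}$ and $f_e=\mathrm{id}$. For $w,z,z',v\in V'$,
$$wz=z'v\ \Longrightarrow\ f_wf_z=f_{z'}f_v, \tag{4}$$
$$z'=zv\ \Longrightarrow\ f_{z'}=f_zf_v. \tag{5}$$

*Proof.* Existence is $V'N\subset NV_2$. If $n'v'=n''v''$ with $n',n''\in N$ and $v',v''\in V_2$, then $n'^{-1}n''=v'v''^{-1}\in V_2^2\subset V_1$, so $n'=n''$ because $N$ is $V_1$-discrete. This is uniqueness, and it also gives $f_e=\mathrm{id}$, since $en=n\in nV_2$.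

If $wn=n'v$ with $n'\in N$ and $v\in V_2$, then $w^{-1}n'=nv^{-1}\in nV_2$. So $f_w(n)=n'$ implies $f_{w^{-1}}(n')=n$; that is, $f_{w^{-1}}f_w=\mathrm{id}$. Exchanging $w$ and $w^{-1}$ gives $f_wf_{w^{-1}}=\mathrm{id}$.

For $w,w'\in V'$ and $n\in N$,
$$ww'n\in wf_{w'}(n)V_2\subset f_w(f_{w'}(n))V_2^2 .$$
If $wz=z'v$, then the element $wzn=z'vn$ lies both in $f_wf_z(n)V_2^2$ and in $f_{z'}f_v(n)V_2^2$. Hence $\big(f_wf_z(n)\big)^{-1}f_{z'}f_v(n)\in V_2^4\subset V_1$, and the two points of $N$ coincide. This is (4). Finally, $z'=zv$ can be written $e\,z'=z\,v$, so (4) gives $f_ef_{z'}=f_zf_v$, which is (5). $\square$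

## Labels and their transport

**Step 6. Transport of labels.** This step shows that if $u$ carries $y$ to $y'$ up to the small error $w$, then $w$ carries the label of $y$ to the label of $y'$, up to small errors.

**Lemma 7 (transfer lemma).** Let $V^*\in\mathcal V$ be symmetric with $V^*\subset P$, let $M_y\subset P$ for $y\in D$, and put $R=\bigcup_{y\in D}yM_y$. Let $U\in\mathcal V$ be symmetric with $UD\subset DV^*$ and $UR\subset RV^*$. Let $u\in U$, $y\in D$, and write $uy=y'w$ with $y'\in D$, $w\in V^*$. Then
$$wM_y\subset M_{y'}V^*\qquad\text{and}\qquad w^{-1}M_{y'}\subset M_yV^*.$$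

*Proof.* Let $m\in M_y$. Since $ym\in R$, we have $uym=y''m''v$ with $y''\in D$, $m''\in M_{y''}$, $v\in V^*$. On the other hand $uym=y'wm$. So $y'wm=y''m''v$, and
$$y'^{-1}y''=w\,m\,v^{-1}\,m''^{-1}\in P^4\subset Q .$$
As $D$ is $Q$-discrete, $y''=y'$. Cancelling, $wm=m''v\in M_{y'}V^*$. This proves the first inclusion. For the second, note that $u^{-1}\in U$, $w^{-1}\in V^*$ and $u^{-1}y'=yw^{-1}$. So the first inclusion applies to $u^{-1}$, with $y$ and $y'$ exchanged and $w^{-1}$ in place of $w$. $\square$

The point of $P^4\subset Q$ is visible: labels are so small compared with the gaps of $D$ that a label point $y''m''$ determines the point $y''$ to which it is attached.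

**Lemma 8 (labels inside $N$).** Let $S_y\subset N$ for $y\in D$. There is a symmetric $U\in\mathcal V$ with $UD\subset DV'$ such that, whenever $u\in U$, $y,y'\in D$, $w\in V'$ and $uy=y'w$, we have $S_{y'}=f_w(S_y)$.

*Proof.* Let $R=\bigcup_{y\in D}yS_y$. It is $V_1$-discrete: if $(ys)^{-1}y's'\in V_1$ with $s\in S_y$, $s'\in S_{y'}$, then $y^{-1}y'\in sV_1s'^{-1}\subset P^3\subset Q$, so $y=y'$; then $s^{-1}s'\in V_1$, so $s=s'$. Thus $R$ is l.u.d., and so is $D$. By (v), applied to both sets, there is a symmetric $U\in\mathcal V$ with $UD\subset DV'$ and $UR\subset RV'$.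

Let $uy=y'w$ as in the statement. Lemma 7 with $V^*=V'$ and $M_y=S_y$ gives $wS_y\subset S_{y'}V'\subset S_{y'}V_2$. For $s\in S_y$ this says $ws\in s'V_2$ with $s'\in S_{y'}\subset N$, so $f_w(s)=s'$ by uniqueness. Hence $f_w(S_y)\subset S_{y'}$. In the same way the second inclusion of Lemma 7 gives $f_w^{-1}(S_{y'})=f_{w^{-1}}(S_{y'})\subset S_y$. Together, $S_{y'}=f_w(S_y)$. $\square$

**The case $\kappa=\aleph_0$.** Here we can already finish, as in $\mathrm{Sym}(\mathbb N)$. Enumerate $D=\{y_0,y_1,\dots\}$ without repetition, and let $S_{y_n}\subset N$ have exactly $n$ elements. Take $U$ from Lemma 8. For $u\in U$ and $y\in D$ write $uy=y'w$ with $y'\in D$, $w\in V'$. Then $S_{y'}=f_w(S_y)$ has as many elements as $S_y$, so $y'=y$, and $y^{-1}uy=w\in V'\subset Q$. This is (3).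

**Where cardinalities run out.** For $\kappa=\aleph_1$ this choice of labels is impossible. Under the full group $\mathrm{Sym}(N)$, two subsets $S,T$ of $N$ can be carried to each other if and only if $|S|=|T|$ and $|N\setminus S|=|N\setminus T|$. When $|N|=\aleph_1$, one of the two cardinals is $\aleph_1$ and the other is in $\{0,1,2,\dots,\aleph_0,\aleph_1\}$. So there are only countably many types of subsets, and we need $\aleph_1$ labels of different types.

There are two ways to escape. Perhaps the permutations $f_w$, $w\in V'$, are few; then many subsets of $N$ cannot be carried to one another by them. If they are many, we use their abundance to build a new discrete set of size $2^\kappa$, and we take its subsets as labels. The number of labels is then $2^{2^\kappa}$, whereas $|\mathrm{Sym}(N)|\le2^\kappa$. To make the alternative precise, put for $S\subset N$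
$$\sigma(S)=\{f_w(S):w\in V'\}.$$
Then $S=f_e(S)\in\sigma(S)$. If $T=f_w(S)$, then $S=f_{w^{-1}}(T)$; so $T\in\sigma(S)$ if and only if $S\in\sigma(T)$. Since $V'$ need not be a group, we do not claim transitivity. As $\sigma(S)$ consists of subsets of $N$, $|\sigma(S)|\le2^\kappa$. So exactly one of the following holds:

- *Case 1:* $|\sigma(S)|<2^\kappa$ for every $S\subset N$;
- *Case 2:* $|\sigma(S)|=2^\kappa$ for some $S\subset N$.

When $N$ is infinite and $G$ is abelian, we are in Case 1: for $w\in V'$ we have $wn=nw\in nV_2$, so $f_w=\mathrm{id}$ and $\sigma(S)=\{S\}$. For the opposite behavior recall the net $D$ in $\mathrm{Sym}(\mathbb N)$, where $uy_n\in y_{u(n)}Q$ for every $u$. The induced permutation of indices is $u$ itself, and the images of the set of even numbers under $G_F$ are all infinite sets with infinite complement that contain the same points of $F$; there are $2^{\aleph_0}$ of them.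

## Small orbits: subsets of $N$ as labels

**Step 7. Case 1.** Assume $|\sigma(S)|<2^\kappa$ for every $S\subset N$. This step chooses $\kappa$ subsets of $N$, none of which is carried to another by any $f_w$.

A union of at most $\kappa$ sets, each of cardinality less than $2^\kappa$, has cardinality less than $2^\kappa$. Indeed, since $\operatorname{cf}(2^\kappa)>\kappa$, the supremum $\lambda$ of their cardinalities is less than $2^\kappa$, and the union has at most $\kappa\cdot\lambda<2^\kappa$ elements.

Well-order $D$ in type $\kappa$ and choose recursively $S_y\subset N$ with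
$$S_y\notin\bigcup_{x<y}\sigma(S_x).$$
This is possible, because $N$ has $2^\kappa$ subsets and the union has fewer elements. Since $T\in\sigma(S)$ is a symmetric relation,
$$S_{y'}\notin\sigma(S_y)\qquad\text{for distinct } y,y'\in D. \tag{6}$$
Take $U$ from Lemma 8 for these labels. For $u\in U$ and $y\in D$ write $uy=y'w$ with $y'\in D$ and $w\in V'$, which is possible as $UD\subset DV'$. Then $S_{y'}=f_w(S_y)\in\sigma(S_y)$, so $y'=y$ by (6). Hence $y^{-1}uy=w\in V'\subset Q$. Thus (3) holds.

## A large orbit: families of subsets of $N$ as labels

**Step 8. Case 2: a discrete set of size $2^\kappa$.** Fix $S\subset N$ with $|\sigma(S)|=2^\kappa$. This step realizes the members of $\sigma(S)$ by points of $V'$, and finds a neighborhood whose elements do not move $S$.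

For each $T\in\sigma(S)$ choose $w_T\in V'$ with $f_{w_T}(S)=T$, and let $N_2=\{w_T:T\in\sigma(S)\}\subset V'\subset P$. The map
$$N_2\to\sigma(S),\qquad z\mapsto f_z(S),$$
is a bijection.

The set $S\subset N$ is l.u.d., so by (v) there is a symmetric $V_3\in\mathcal V$ with $V_3\subset V'$ and $V_3S\subset SV_2$. For $v\in V_3$ and $s\in S$ we have $vs\in s'V_2$ with $s'\in S$, so $f_v(s)=s'\in S$ by uniqueness. Thus $f_v(S)\subset S$. The same holds for $v^{-1}\in V_3$, so $f_v^{-1}(S)=f_{v^{-1}}(S)\subset S$. Therefore
$$f_v(S)=S\qquad\text{for all } v\in V_3. \tag{7}$$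
So $f_z(S)$ is a datum that is not affected when $z\in V'$ is changed to $zv\in V'$ with $v\in V_3$: by (5) and (7), $f_{zv}(S)=f_z(f_v(S))=f_z(S)$.

**Step 9. Case 2: the labels.** This step chooses labels that no permutation of $N$ whatever can carry to one another.

For $\phi\in\mathrm{Sym}(N)$ and a family $\mathcal A$ of subsets of $N$ put $\phi(\mathcal A)=\{\phi(T):T\in\mathcal A\}$. Call $\mathcal A,\mathcal B\subset\sigma(S)$ *equivalent* if $\mathcal B=\phi(\mathcal A)$ for some $\phi\in\mathrm{Sym}(N)$. This is an equivalence relation, because $\mathrm{Sym}(N)$ is a group. Since $|\mathrm{Sym}(N)|\le\kappa^\kappa=2^\kappa$, each class has at most $2^\kappa$ members. There are $2^{2^\kappa}$ subsets of $\sigma(S)$. If $\mu$ is the number of classes, then $\mu\cdot2^\kappa\ge2^{2^\kappa}>2^\kappa$, so $\mu\ge2^{2^\kappa}>\kappa$. We can therefore choose pairwise inequivalent families $\mathcal S_y\subset\sigma(S)$, one for each $y\in D$. Let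
$$Z_y=\{z\in N_2:f_z(S)\in\mathcal S_y\},\qquad\text{so that}\qquad \mathcal S_y=\{f_z(S):z\in Z_y\},$$
and put $R=\bigcup_{y\in D}yZ_y$.

*The set $R$ is $V_3$-discrete.* Let $(yz)^{-1}y'z'\in V_3$ with $z\in Z_y$, $z'\in Z_{y'}$. Then $y^{-1}y'\in zV_3z'^{-1}\subset P^3\subset Q$, so $y=y'$, and $z'=zv$ with $v\in V_3$. By (5) and (7), $f_{z'}(S)=f_z(f_v(S))=f_z(S)$. Since $z\mapsto f_z(S)$ is injective on $N_2$, $z=z'$.

**Step 10. Case 2: conclusion.** This step applies (v) to $D$ and $R$, and reads off from the labels that $y'=y$. By (v) there is a symmetric $U\in\mathcal V$ with $UD\subset DV_3$ and $UR\subset RV_3$. Let $u\in U$, $y\in D$, and write $uy=y'w$ with $y'\in D$, $w\in V_3$. Apply Lemma 7 with $V^*=V_3$ and $M_y=Z_y$.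

First, for each $z\in Z_y$ there are $z'\in Z_{y'}$ and $v\in V_3$ with $wz=z'v$. All four elements are in $V'$, so (4) and (7) give
$$f_w(f_z(S))=f_{z'}(f_v(S))=f_{z'}(S)\in\mathcal S_{y'} .$$
As $z$ runs over $Z_y$, the sets $f_z(S)$ run over $\mathcal S_y$. So $f_w(\mathcal S_y)\subset\mathcal S_{y'}$.

Second, for each $z'\in Z_{y'}$ there are $z\in Z_y$ and $v\in V_3$ with $w^{-1}z'=zv$, and again by (4) and (7), $f_w^{-1}(f_{z'}(S))=f_{w^{-1}}(f_{z'}(S))=f_z(f_v(S))=f_z(S)\in\mathcal S_y$. So $f_w^{-1}(\mathcal S_{y'})\subset\mathcal S_y$.

Together, $f_w(\mathcal S_y)=\mathcal S_{y'}$. So $\mathcal S_y$ and $\mathcal S_{y'}$ are equivalent, and by the choice of the families $y'=y$. Hence $y^{-1}uy=w\in V_3\subset Q$. Since $u\in U$ and $y\in D$ were arbitrary, (3) holds.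

**Step 11. End of the proof of Theorem 1.** It remains to collect the implications. For every $W\in\mathcal V$ we have found $U$ with (3): directly if $D$ is finite, by Step 7 in Case 1, and by Steps 8–10 in Case 2. By (2), $b^{-1}Ub\subset W$ for all $b\in B$. So $B$ is tame, which is the Claim, and $G$ is SIN by Lemma 3. This proves (v)$\Rightarrow$(i). With (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Leftrightarrow$(iv) from Step 1 and (iii)$\Rightarrow$(v) from Step 2, all five conditions are equivalent. In particular (ii)$\Rightarrow$(i): every FSIN-group is SIN. If $G$ is not SIN, then both (iii) and (iv) fail, so neither of $U_L(G)$, $U_R(G)$ contains the other. $\blacksquare$
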